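# Equilibrium components of index zero are never hyperstable

## 1. Equilibria as fixed points, and the index of a component

Let $G$ be a finite game with players $1,\dots,n$ and pure strategy sets $S_i$. Let $\Sigma_i$ be the simplex of mixed strategies of player $i$ and $\Sigma=\prod_i\Sigma_i$. Put $m=\sum_i|S_i|$ and $\mathbb R^m=\prod_i\mathbb R^{S_i}$, so that $\Sigma\subset\mathbb R^m$. The norm $|\cdot|$ is Euclidean. All payoff assignments for these strategy sets form a space $\Gamma\cong\mathbb R^{nN}$, where $N$ is the number of pure profiles; we also write $\Gamma(G)$ for it. Let $E\subset\Sigma$ be the set of Nash equilibria of $G$.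

A set in $\mathbb R^k$ is semialgebraic if it is a finite union of sets given by finitely many polynomial equations and strict inequalities; a map is semialgebraic if its graph is. By Tarski–Seidenberg, any set described by a first-order formula built from polynomial inequalities over the reals is semialgebraic. In particular $E$ is semialgebraic. It is also compact.

**Definition (equilibrium component).** A semialgebraic set has finitely many connected components. Those of $E$ are the *equilibrium components* of $G$.

*Example (the game $G^\circ$).* Player 1 chooses $T$ or $B$, player 2 chooses $L$ or $R$. Both get $1$ at $(T,L)$ and $0$ elsewhere. Write $a=\sigma_1(T)$ and $b=\sigma_2(L)$. Against $b$, $T$ earns $b$ and $B$ earns $0$; against $a$, $L$ earns $a$ and $R$ earns $0$. If $b>0$, then $a=1$ in equilibrium, hence $b=1$. If $b=0$, then $R$ must be a best reply, so $a=0$. There are two components, the points $(T,L)$ and $(B,R)$.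

Next we write equilibria as fixed points. Let
$$v_i(\sigma)_s=G_i(s,\sigma_{-i}),\qquad v=(v_i)_i:\Sigma\to\mathbb R^m,\qquad w(\sigma)=\sigma+v(\sigma),$$
and let $r:\mathbb R^m\to\Sigma$ be the nearest-point retraction. All three maps are continuous and semialgebraic.

**Definition (equilibrium with respect to a vector).** For $u\in\mathbb R^m$, a profile $\sigma$ is an *equilibrium w.r.t. $u$* if each $\sigma_i$ maximizes $u_i\cdot\tau_i$ over $\tau_i\in\Sigma_i$. Equivalently, every $s\in\mathrm{supp}\,\sigma_i$ maximizes $u_{i,s}$.

*Example.* $\sigma$ is a Nash equilibrium of $G$ iff it is an equilibrium w.r.t. $v(\sigma)$.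

The point $r(y)$ is the unique $\sigma\in\Sigma$ with $(y-\sigma)\cdot(\tau-\sigma)\le0$ for all $\tau\in\Sigma$. For $y=\sigma+u$ this says $u\cdot\tau\le u\cdot\sigma$ for all $\tau$. Since $\Sigma$ is a product, this means that each $\sigma_i$ maximizes $u_i\cdot\tau_i$. Hence
$$\sigma\text{ is an equilibrium w.r.t. }u\iff\sigma=r(\sigma+u).\tag{1}$$
So $f(G,\sigma)=r(w(\sigma))$ is continuous in $(G,\sigma)$ and its fixed points are exactly the Nash equilibria of $G$.

**Definition (index).** Take any continuous $f:\Gamma\times\Sigma\to\Sigma$ such that for every $\tilde G\in\Gamma$ the fixed points of $f(\tilde G,\cdot)$ are exactly the Nash equilibria of $\tilde G$. The *index* of a component $C$ of $G$ is the local fixed-point index of $f(G,\cdot)$ at $C$, that is, the local degree of $\mathrm{id}-f(G,\cdot)$ near $C$. It does not depend on the choice of $f$ in this class; Nash's map is one choice, $r\circ w$ is another.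

*Example.* For $G^\circ$ write $\mathrm{clip}(t)=\min(1,\max(0,t))$. Projecting $(a+b,1-a)$ to the segment $\{(t,1-t):0\le t\le1\}$ means minimizing $(t-a-b)^2+(t-a)^2$, so $t=\mathrm{clip}(a+b/2)$. Hence in the coordinates $(a,b)\in[0,1]^2$
$$r\circ w:(a,b)\mapsto\big(\mathrm{clip}(a+\tfrac b2),\ \mathrm{clip}(b+\tfrac a2)\big).$$
Near $(1,1)$ this map is constant, equal to $(1,1)$, so $(T,L)$ has index $+1$. Near $(0,0)$ compare with $(a,b)\mapsto(\mathrm{clip}(a+\frac b2+\varepsilon),\mathrm{clip}(b+\frac a2+\varepsilon))$. For $\varepsilon>0$ the first coordinate of the image is larger than $a$ whenever $a\le\frac12$, so there is no fixed point in $[0,\frac12]^2$. For $\varepsilon=0$ the only one there is $(0,0)$. By homotopy invariance $(B,R)$ has index $0$.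

Two facts about the index may be used. (i) The indices of the components of $G$ sum to $+1$; for $G^\circ$ this is $1+0$. (ii) The index of $C$ equals its *degree*: the local degree at $C$ of the projection from the Kohlberg–Mertens equilibrium graph $\{(\tilde G,\sigma):\sigma\text{ a Nash equilibrium of }\tilde G\}$ to $\Gamma$.

## 2. Equivalent games, essential components, hyperstable sets

**Definition (essential).** A component $C$ of $G$ is *essential* if for every neighborhood $V$ of $C$ there is a neighborhood $W$ of $G$ in $\Gamma$ such that every game in $W$ has a Nash equilibrium in $V$.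

*Example.* In $G^\circ$ the equilibrium $(T,L)$ is strict, so it remains an equilibrium of every nearby game: it is essential. The component $(B,R)$ is not. Pay player 1 an extra $\varepsilon>0$ at $(T,R)$. Then $T$ strictly dominates $B$, and $L$ is the only best reply to $T$, so $(T,L)$ is the only equilibrium. In terms of (ii), the projection from a neighborhood of $(G^\circ,(B,R))$ in the graph misses games arbitrarily close to $G^\circ$, in agreement with degree $0$.

**Definition (equivalent games, the set $S'$).** Two games are *equivalent* if they have the same reduced normal form: they differ only by adding or deleting pure strategies that are payoff-equivalent, for all players, to mixtures of other strategies of the same player. If $G'$ is equivalent to $G$ and $S$ is a set of profiles of $G$, then $S'$ is the set of mixed profiles of $G'$ that induce, through the common reduced normal form, the same reduced mixed strategies as some profile in $S$.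

Let $\varrho,\varrho'$ be the maps from the mixed profiles of $G,G'$ to reduced mixed profiles. They are continuous, and $S'=\varrho'^{-1}(\varrho(S))$. Two strategies of a player that induce the same reduced strategy are payoff-equivalent: they give all players the same payoffs against all strategies of the others.

*Example.* Add to $G^\circ$ a copy $T^*$ of the row $T$. Then $\{(T,L)\}'$ is the segment of profiles $(tT+(1-t)T^*,L)$, while $\{(B,R)\}'=\{(B,R)\}$.

**Definition (hyperessential).** $C$ is *hyperessential* if for every game $G'$ equivalent to $G$ the component $C'$ is essential in $G'$.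

Two facts about these notions are given. (iii) The index of a component is invariant under adding redundant strategies (Govindan and Wilson, 1997); consequently every component of nonzero index is essential and hyperessential. (iv) There are games with a component of index $0$ that is essential (Hauk and Hurkens, 1999).

*Example.* By (iii), $\{(T,L)\}$ is hyperessential in $G^\circ$. The component $\{(B,R)\}$ is not even essential.

**Definition (property (H), hyperstable; Kohlberg–Mertens).** A closed set $S$ of Nash equilibria of $G$ has *property (H)* if for every game $G'$ equivalent to $G$ and every neighborhood $V$ of $S'$ there is a neighborhood $W$ of the payoffs of $G'$ such that every game with the strategy sets of $G'$ and payoffs in $W$ has a Nash equilibrium in $V$. A set is *hyperstable* if it is minimal under inclusion among the closed sets of Nash equilibria of $G$ with (H). A component is *hyperstable* if it contains a hyperstable set.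

*Example.* In $G^\circ$ the set $\{(T,L)\}$ has (H), since it is hyperessential. The empty set fails (H) (take $V=\emptyset$), so $\{(T,L)\}$ is hyperstable. The set $\{(T,L),(B,R)\}$ has (H) but is not minimal. The set $\{(B,R)\}$ fails (H) already for $G'=G^\circ$.

## 3. Duplicating strategies by bits

**Definition (the game $G^K$).** Let $K_1,\dots,K_n$ be finite disjoint sets and $K=\bigsqcup K_i$. Elements of $K_i$ are *bits owned by player $i$*. In $G^K$ the pure strategies of $i$ are the pairs $(s_i,a_i)\in S_i\times\{0,1\}^{K_i}$ and the payoffs are $G_i(s)$. Let $p$ map a mixed profile of $G^K$ to its marginal in $\Sigma$.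

Every $s_i$ is duplicated $2^{|K_i|}$ times and the bits do not affect payoffs, so $G^K$ is equivalent to $G$.

*Example.* For $G^\circ$ with one bit, owned by player 1, the rows are $(T,0),(T,1),(B,0),(B,1)$.

**Claim.** *For a component $C$ of $G$, the set $C'$ in $G^K$ is $p^{-1}(C)$.*

*Proof.* A profile $\sigma'$ and its marginal $p(\sigma')$ induce the same reduced strategies, so $p(\sigma')\in C$ implies $\sigma'\in C'$. Conversely let $\sigma'\in C'$ induce the same reduced strategies as $\sigma\in C$. Then $p(\sigma')_i$ and $\sigma_i$ are payoff-equivalent for each $i$. Hence every profile $\tau$ on the segment from $\sigma$ to $p(\sigma')$ has each $\tau_i$ payoff-equivalent to $\sigma_i$. Replacing the players' strategies one at a time, we see that every player earns the same at $\tau$ as at $\sigma$, and every deviation earns the same against $\tau_{-i}$ as against $\sigma_{-i}$. So $\tau$ is an equilibrium. The segment is a connected set of equilibria that meets $C$, so $p(\sigma')\in C$. $\square$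

## 4. Index zero against hyperstability: the conjecture and the theorems

By (iii), nonzero index protects a component against payoff perturbations in all equivalent games. By (iv), a component of index zero can also survive all small payoff perturbations, as long as the strategy sets stay fixed. Hyperstability quantifies over all equivalent games, and one asks whether this excludes index zero:

*Can index $0$ components be hyperstable? Prove or disprove the conjecture that no equilibrium component of index $0$ of a finite normal-form game is hyperstable.*

The source of the problem is http://www.gtcenter.org/Archive/Conf03/vonSchemde.pdf. The conjecture is true, and duplicating pure strategies finitely often already shows it.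

**Theorem 1.** *Let $Z$ be the union of all index-$0$ components of $G$ (or of any subfamily of them). There are a finite $K$ and an open $V\supset Z$ in $\Sigma$ such that arbitrarily close to the payoffs of $G^K$ there are games with the strategy sets of $G^K$ having no equilibrium in $p^{-1}(V)$.*

**Theorem 2.** *For an equilibrium component $C$ of $G$ the following are equivalent: (a) its index is nonzero; (b) $C$ is hyperessential; (c) $C$ is hyperstable; (d) $C'$ is essential in every game $G^K$. Moreover:*

* *every closed set with property (H) meets a component of nonzero index;*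
* *if $Z\ne\emptyset$, the perturbations in Theorem 1 can be taken along a continuous semialgebraic path $\gamma:[0,1]\to\Gamma(G^K)$ with $\gamma(0)=G^K$ such that for all $t\in(0,1]$ the game $\gamma(t)$ has no equilibrium in $p^{-1}(V_0)$, where $V_0$ is a compact semialgebraic neighborhood of $Z$.*

**Theorem 1 implies the conjecture.** Let $C$ have index $0$, and suppose $S\subset C$ is closed with (H). Take $Z=C$ in Theorem 1. By the claim of Section 3, $p^{-1}(V)$ is a neighborhood of $C'=p^{-1}(C)\supset S'$. Games arbitrarily close to $G^K$ have no equilibrium in it, which contradicts (H). So $C$ contains no set with (H), in particular no hyperstable set. With $S=C$ we see that $C$ is not hyperessential.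

The simplest cases go by hand. If $n=1$, the equilibria are the maximizers of a linear function on a simplex. They form a face, which is the only component and has index $+1$ by (i); so $Z=\emptyset$. For $G^\circ$ with $Z=\{(B,R)\}$ no bits are needed, as we saw in Section 2. If $Z=\emptyset$, Theorem 1 is trivial. From now on $n\ge2$, hence $m\ge2$, and $Z\ne\emptyset$.

## 5. The map $d$, and what a perturbation of $G$ itself can do

Define on all of $\mathbb R^m$ the continuous semialgebraic map
$$d(z)=z-r(z)-v(r(z))=z-w(r(z)).$$
If $\sigma$ is an equilibrium w.r.t. $u$ and $y=\sigma+u$, then by (1)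
$$r(y)=\sigma,\qquad d(y)=u-v(\sigma).\tag{2}$$

**Step 1. The index of $C$ is the local degree of $d$ at $w(C)$.** This step moves the problem from the polytope $\Sigma$ to open subsets of $\mathbb R^m$.

If $d(z)=0$, put $\sigma=r(z)$. Then $z=w(\sigma)$ and $r(w(\sigma))=\sigma$, so $\sigma\in E$. Conversely, if $\sigma\in E$ and $z=w(\sigma)$, then $r(z)=\sigma$ and $d(z)=0$. So the zero set of $d$ is $w(E)$, and $w:E\to w(E)$ is a homeomorphism with inverse $r$. The components of the zero set are the sets $w(C)$.

Let $O$ be an open neighborhood of $C$ in $\Sigma$ with $O\cap E=C$. Commutativity of the fixed-point index (Dold, *Lectures on Algebraic Topology*, Ch. VII.5), applied to $w|_O:O\to\mathbb R^m$ and $r:\mathbb R^m\to\Sigma$, says that $r\circ w$ on $O$ and $w\circ r$ on $r^{-1}(O)$ have the same index. Their fixed-point sets are $C$ and $w(C)$. The first index is the index of $C$. The second is the local degree of $\mathrm{id}-w\circ r=d$ at $w(C)$.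

**Step 2. Translation of a payoff perturbation.** This step shows what has to be achieved. Every game near $G$ has payoffs $G_i(s)+P_{i,s_i}(s_{-i})$ with $P$ small. Let $P_{i,s}(\sigma)$ be the expectation against $\sigma_{-i}$. Then $\sigma$ is an equilibrium of the new game iff it is an equilibrium w.r.t. $v(\sigma)+P(\sigma)$. In that case (2) gives $d(y)=P(r(y))$ for $y=w(\sigma)+P(\sigma)$. Conversely, if $d(y)=P(r(y))$ and $\sigma=r(y)$, then $y=\sigma+v(\sigma)+P(\sigma)$, and (1) shows that $\sigma$ is such an equilibrium. To destroy the equilibria near $C$ we must make $d-P\circ r$ zero-free near $w(C)$.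

The natural first attempt is to take $P$ constant, $P=u$. We then need arbitrarily small values $u$ that $d$ omits near $w(C)$. Degree zero does not provide them. On $\mathbb C=\mathbb R^2$ consider
$$g(\varrho e^{i\theta})=\varrho\,e^{2\pi i\sin\theta}.$$
Its only zero is $0$. The angle $2\pi\sin\theta$ returns to its initial value without net winding, so the degree is $0$. Yet $2\pi\sin\theta$ takes all values in $[-2\pi,2\pi]$, so $g$ takes every value near $0$. A nonconstant perturbation does remove the zero: put $g_\varepsilon=g$ for $\varrho\ge\varepsilon$ and $g_\varepsilon=\varepsilon\,e^{2\pi i(\varrho/\varepsilon)\sin\theta}$ for $\varrho\le\varepsilon$. This is continuous, has $|g_\varepsilon|\ge\varepsilon$ everywhere, and $|g-g_\varepsilon|\le2\varepsilon$.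

So we want to subtract from $d$ a small *function* of $z$. Lemma 1 below produces it. Inside $G$ the attempt stops here: $P_{i,s}$ can only be a multilinear expression in the strategies of the players other than $i$, whereas the function we need is an uncontrolled continuous function of all of $z$. By (iv) this obstruction is real: for some games with an index-$0$ component no small $P$ works.

The way around is to let the players compute the function. In $G^K$ player $i$ can be given a bonus $H_{i,s}$ that depends on a bit of another player. That player can be given tiny incentives so that, in every equilibrium, the probability of the bit is the value we want. The probabilities of bits can be tied to each other by further tiny incentives, and in this way they evaluate polynomial or piecewise linear functions.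

## 6. Removing a zero set of degree zero, at all scales

Recall the degree. If $\Omega\subset\mathbb R^m$ is bounded and open and $g:\overline\Omega\to\mathbb R^m$ is continuous without zeros on $\partial\Omega$, then $\deg(g,\Omega,0)\in\mathbb Z$ depends only on $g|_{\partial\Omega}$. It is the sum of the local degrees over the zeros if these are isolated. If $\Omega$ is an open ball, it is the degree of $g/|g|:\partial\Omega\to S^{m-1}$.

Let $C_1,\dots,C_q$ be the components forming $Z$. Choose pairwise disjoint compact semialgebraic neighborhoods $U_k$ of $w(C_k)$ in $\mathbb R^m$ with $d\ne0$ on $U_k\setminus w(C_k)$, and let $U^*=\bigcup_kU_k$.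

**Lemma 1.** *There are $\varepsilon_1>0$ and a continuous semialgebraic $h:(0,\varepsilon_1]\times\mathbb R^m\to\mathbb R^m$ such that $|h(\varepsilon,z)|\le2\varepsilon$ everywhere, each $h(\varepsilon,\cdot)$ has compact support, and $|d(z)-h(\varepsilon,z)|\ge\varepsilon$ for all $z\in U^*$.*

The joint semialgebraicity in $(\varepsilon,z)$ will let one fixed set of bits serve all $\varepsilon$ when $n\ge3$.

*Proof.* Let $N_\varepsilon=\{z\in U^*:|d(z)|\le\varepsilon\}$.

**Step 1. A product structure near the zeros.** This step provides curves along which $|d|$ is a coordinate. The zeros of $d$ in $U^*$ form $w(Z)\subset\mathrm{int}\,U^*$, so $|d|$ has a positive minimum on the compact frontier of $U^*$; for small $\varepsilon_1$ we have $N_{\varepsilon_1}\subset\mathrm{int}\,U^*$. Hardt's triviality theorem for $|d|:U^*\to[0,\infty)$ (Bochnak–Coste–Roy, *Real Algebraic Geometry*, §9.3; cited as BCR) partitions $[0,\infty)$ into finitely many semialgebraic pieces over each of which $|d|$ is, up to a semialgebraic homeomorphism, a product projection. Semialgebraic subsets of a line are finite unions of points and intervals, so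 one piece contains $(0,\varepsilon_1]$ if $\varepsilon_1$ is small. Hence there is a semialgebraic homeomorphism
$$\Theta:(0,\varepsilon_1]\times F\to N_{\varepsilon_1}\setminus w(Z),\qquad|d(\Theta(s,\zeta))|=s.$$

**Step 2. The regions $\Omega_k=\{z\in\mathrm{int}\,U_k:|d(z)|<\varepsilon_1\}$.** We show that they are connected and that their closures fill $N_{\varepsilon_1}$.

The $U_k$ are compact and disjoint, so $U_k\cap\mathrm{int}\,U^*=\mathrm{int}\,U_k$, and therefore $U_k\cap N_{\varepsilon_1}\subset\mathrm{int}\,U_k$. The set $\Omega_k$ is open and bounded. A boundary point of $\Omega_k$ lies in $U_k\cap N_{\varepsilon_1}\subset\mathrm{int}\,U_k$ and not in $\Omega_k$, so $|d|=\varepsilon_1$ there.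

For each $\zeta$ the curve $\{\Theta(t,\zeta):0<t\le\varepsilon_1\}$ is connected, hence stays in one $U_k$. If $z\in U_k$ and $|d(z)|=\varepsilon_1$, then $z=\Theta(\varepsilon_1,\zeta)$ is the limit for $t\uparrow\varepsilon_1$ of the points $\Theta(t,\zeta)\in\Omega_k$. So
$$N_{\varepsilon_1}\cap U_k=\overline\Omega_k,\qquad\{z\in U_k:|d(z)|=\varepsilon_1\}=\partial\Omega_k.$$

For connectedness let $z=\Theta(s,\zeta)\in\Omega_k$. The closure of $\{\Theta(t,\zeta):0<t\le s\}$ is connected and lies in $U_k\cap\{|d|\le s\}\subset\Omega_k$. Its limit points for $t\to0$ exist by compactness and are zeros of $d$ in $U_k$, so it meets the connected set $w(C_k)\subset\Omega_k$. Every point of $\Omega_k$ is thus joined to $w(C_k)$ inside $\Omega_k$.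

**Step 3. A zero-free extension.** Here the hypothesis of index zero enters: we find a continuous $e:\overline\Omega_k\to\mathbb R^m\setminus0$ with $e=d$ on $\partial\Omega_k$.

Approximate $d$ on $\overline\Omega_k$ by a smooth map within $\varepsilon_1/8$ and subtract a regular value of norm less than $\varepsilon_1/8$, which exists by Sard's theorem. This gives a smooth $g$ with $|g-d|<\varepsilon_1/4$ and regular value $0$. Let $\phi$ be a continuous function of $|d|$ with values in $[0,1]$, equal to $1$ for $|d|\le\varepsilon_1/2$ and to $0$ for $|d|\ge3\varepsilon_1/4$. Put $d_1=d+\phi\,(g-d)$. Where $|d|\ge\varepsilon_1/2$, we have $|d_1|\ge\varepsilon_1/2-\varepsilon_1/4>0$. Where $|d|\le\varepsilon_1/2$, we have $d_1=g$, and at a zero $|d|=|d-g|<\varepsilon_1/4$. So near its zeros $d_1$ equals $g$; the zeros are regular, hence isolated, and they form a compact set, so there are finitely many. As $d_1=d$ on $\partial\Omega_k$, their local degrees sum to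
$$\deg(d_1,\Omega_k,0)=\deg(d,\Omega_k,0)=0.$$
The last equality holds because the zeros of $d$ in $\overline\Omega_k$ form $w(C_k)$, where the local degree is the index of $C_k$.

Since $\Omega_k$ is a connected manifold of dimension $m\ge2$, a compactly supported diffeomorphism $\psi$ of $\Omega_k$ moves the finitely many zeros into the interior of a given small closed ball $D_0\subset\Omega_k$. Then $B=\psi^{-1}(D_0)$ contains all zeros of $d_1$ in its interior. Transport $d_1|_B$ to $D_0$ by $\psi$: the degree of $d_1/|d_1|$ on the sphere $\partial B$ is, up to the sign from the orientation of $\psi$, the sum of the local degrees, hence $0$. By Hopf's theorem this map $\partial B\to S^{m-1}$ is null-homotopic, so $d_1|_{\partial B}$ extends to a continuous map $B\to\mathbb R^m\setminus0$. Let $e$ be this extension on $B$ and $e=d_1$ elsewhere on $\overline\Omega_k$.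

Together the regions give a continuous zero-free $e$ on $N_{\varepsilon_1}$, equal to $d$ where $|d|=\varepsilon_1$.

**Step 4. A semialgebraic extension.** The map $e$ came from smoothing and homotopy; we replace it by a semialgebraic $\tilde e$ with the same two properties. Let $c=\min_{N_{\varepsilon_1}}|e|>0$. By Stone–Weierstrass there is a polynomial map $q$ with $|q-(e-d)|\le c/4$ on $N_{\varepsilon_1}$. Since $e-d$ vanishes where $|d|=\varepsilon_1$, compactness gives $\tau\in(0,\varepsilon_1)$ with $|e-d|\le c/4$ where $|d|\ge\varepsilon_1-\tau$. Put $\chi=\min(1,(\varepsilon_1-|d|)/\tau)$ and $\tilde e=d+\chi q$. Then $\tilde e-e=\chi\,(q-(e-d))-(1-\chi)(e-d)$, and $1-\chi\ne0$ only where $|d|>\varepsilon_1-\tau$, so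
$$|\tilde e-e|\le\chi\,|q-(e-d)|+(1-\chi)\,|e-d|\le\tfrac c2.$$
So $\tilde e$ is semialgebraic, continuous and zero-free on $N_{\varepsilon_1}$, and $\tilde e=d$ where $|d|=\varepsilon_1$.

**Step 5. All scales at once.** We transport $\tilde e$ into $N_\varepsilon$ along the curves of Step 1. For $\varepsilon\in(0,\varepsilon_1]$ and $z\in N_\varepsilon$ let $s=|d(z)|$ and, if $s>0$, $z=\Theta(s,\zeta)$. Put
$$e_\varepsilon(z)=\begin{cases}\tilde e(z)&s\le\varepsilon/4,\\ \tilde e(\Theta(a,\zeta))&\varepsilon/4\le s\le\varepsilon/2,\ a\text{ affine in }s\text{ from }\varepsilon/4\text{ to }\varepsilon_1,\\ d(\Theta(a',\zeta))&\varepsilon/2\le s\le\varepsilon,\ a'\text{ affine in }s\text{ from }\varepsilon_1\text{ to }\varepsilon.\end{cases}$$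
At $s=\varepsilon/4$ we have $a=s$, so the first two pieces agree. At $s=\varepsilon/2$ we have $a=a'=\varepsilon_1$, and $\tilde e=d$ where $|d|=\varepsilon_1$, so the last two agree. Let $\mathcal N=\{(\varepsilon,z):0<\varepsilon\le\varepsilon_1,\ z\in N_\varepsilon\}$. Each piece is jointly continuous on a relatively closed subset of $\mathcal N$, since $a,a'$ are continuous in $(\varepsilon,s)$ and $\zeta$ is continuous in $z$ where $s>0$. So $e_\varepsilon(z)$ is continuous on $\mathcal N$ and semialgebraic. It is zero-free, since $\tilde e$ is and $|d(\Theta(a',\zeta))|=a'\ge\varepsilon$. Where $|d|=\varepsilon$ we have $a'=\varepsilon=s$, so $e_\varepsilon=d$.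

Define
$$h(\varepsilon,z)=d(z)-\varepsilon\,\frac{e_\varepsilon(z)}{|e_\varepsilon(z)|}\ \text{ on }\mathcal N,\qquad h=0\ \text{ elsewhere.}$$
The set $\mathcal N$ is closed in $(0,\varepsilon_1]\times\mathbb R^m$. Because $N_\varepsilon\subset\mathrm{int}\,U^*$, points of $\mathcal N$ with $|d|<\varepsilon$ are interior to it, so at frontier points $|d|=\varepsilon$, and there the first formula gives $d-\varepsilon d/|d|=0$. So $h$ is continuous; it is semialgebraic. Each $h(\varepsilon,\cdot)$ vanishes outside the compact set $N_\varepsilon$. On $N_\varepsilon$ we have $|d-h|=\varepsilon$ and $|h|\le|d|+\varepsilon\le2\varepsilon$. On $U^*\setminus N_\varepsilon$ we have $|d-h|=|d|>\varepsilon$. $\square$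

For later use, note how rough $h$ is. At points of $w(Z)$ we have $d=0$, so $|h(\varepsilon,\cdot)|=\varepsilon$. Where $|d|=\varepsilon$ in $U^*$ we have $h=0$. As $\varepsilon\to0$ the sets $N_\varepsilon$ shrink to $w(Z)$, so $h(\varepsilon,\cdot)$ changes by $\varepsilon$ over distances that tend to $0$.

## 7. Bit games and the clip gadget

For a mixed profile of $G^K$ with marginal $\sigma$ under $p$, let $x_k$ be the probability that bit $k$ equals $1$. The *coordinates* of player $i$ are the numbers $\sigma_i(s)$ and $x_k$, $k\in K_i$. A bit and its value are written with the same letter.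

**Definition (admissible functional).** A functional is *admissible for $i$* if it is a real polynomial in the coordinates of players $\ne i$ in which every monomial contains at most one coordinate, to the first power, of each player.

Such a polynomial defines a function of the other players' pure strategies: put $\sigma_j(s)=1$ if $s_j=s$ and $0$ otherwise, and $x_k=a_k$. By independence across players, its expectation is the polynomial evaluated at the coordinates.

*Example.* Let $n=3$ and $k\in K_2$. The polynomial $2+3x_k\sigma_3(s)$ is admissible for player 1. The polynomial $x_k\sigma_2(s)$ is not: the probability that player 2 plays $s$ together with $a_k=1$ need not be the product of the two probabilities.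

**Lemma 2.** *Let $P_{i,s}$ and $\Phi_k$ ($k\in K_i$) be admissible for $i$, and $\mu>0$. In every equilibrium of the game with payoffs $G_i(s)+P_{i,s_i}+\mu\sum_{k\in K_i}a_k\Phi_k$:*

*(E1) $\sigma$ is an equilibrium w.r.t. $v(\sigma)+P$;*

*(E2) for every bit $k$: $x_k=1$ if $\Phi_k>0$, and $x_k=0$ if $\Phi_k<0$.*

*Proof.* Against the others, the pure strategy $(s,a)$ of player $i$ earns $v_i(\sigma)_s+P_{i,s}+\mu\sum_ka_k\Phi_k$. This is a sum of a function of $s$ and one function of each bit. So $(s,a)$ is a best reply iff $s$ maximizes $v_i(\sigma)_s+P_{i,s}$ and each $a_k$ maximizes $a_k\Phi_k$. All pure strategies in the support have these two properties, which gives (E1) and (E2). $\square$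

For given $\Phi_k$, the terms $\mu a_k\Phi_k$ are made as small as desired by the choice of $\mu$, while (E1) and (E2) do not depend on $\mu$. So only $P$ has to be small; the coefficients of the $\Phi_k$ may be arbitrarily large.

**Gadget $y:=\mathrm{clip}(L)$.** Let $y\in K_i$, let $\omega\in K_j$ be an auxiliary bit with $j\ne i$, and let $L$ be admissible for $j$. Set
$$\Phi_\omega=y-L,\qquad\Phi_y=\tfrac12-\omega,$$
which are admissible for $j$ and for $i$. *In every equilibrium $y=\mathrm{clip}(L)$.* If $y>L$, then $\omega=1$, so $\Phi_y<0$ and $y=0$, hence $L<0$ and $\mathrm{clip}(L)=0=y$. If $y<L$, then $\omega=0$, so $y=1$, hence $L>1$ and $\mathrm{clip}(L)=1=y$. If $y=L$, then $L\in[0,1]$ and $\mathrm{clip}(L)=y$.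

*Example.* In $G^\circ$ with $y\in K_1$, $\omega\in K_2$, the choice $\Phi_\omega=y-3\sigma_1(T)+1$, $\Phi_y=\frac12-\omega$ forces $y=\mathrm{clip}(3\sigma_1(T)-1)$.

Each bit has its own $\Phi$, so gadgets do not interfere with one another, and every gadget equation holds at every equilibrium.

## 8. Theorem 1 for three or more players: registers and polynomials

**Step 1. Registers.** Here the players learn to evaluate polynomials of all coordinates. A *register* $Q$ consists of bits $Q^1,Q^2,Q^3$ owned by players $1,2,3$ that are forced to have equal values. If the operand registers have equal copies, the following operations force all three copies of $Q$ to the indicated value.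

* $Q:=\mathrm{clip}(\alpha+\sum\beta_lQ_l)$, or $Q:=Q_1Q_2$. For $i\in\{1,2,3\}$ take $j\in\{1,2,3\}\setminus\{i\}$ and $\{a,b\}=\{1,2,3\}\setminus\{j\}$. Use the gadget $Q^i:=\mathrm{clip}(\alpha+\sum\beta_lQ^a_l)$, respectively $Q^i:=\mathrm{clip}(Q_1^aQ_2^b)$, with auxiliary bit owned by $j$. The arguments are admissible for $j$, because $a,b\ne j$ and $a\ne b$. The product of two values in $[0,1]$ is not changed by the clip, and $Q_1=Q_2$ is allowed.
* $Q:=\xi$, where $\xi$ is a coordinate of some player $o$. Use $Q^i:=\mathrm{clip}(\xi)$ with auxiliary bit owned by $j\in\{1,2,3\}\setminus\{i,o\}$.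

From registers $Q',Q''$ one gets $T:=\mathrm{clip}(Q'-Q'')=\max(0,Q'-Q'')$, then $\max(Q',Q'')=\mathrm{clip}(Q''+T)$ and $\min(Q',Q'')=\mathrm{clip}(Q'-T)$.

Now let $p_{ab}$ be finitely many polynomials of bounded degree in coordinates. Form registers for the coordinates, then for all monomials up to that degree. Choose $c>0$ with $|c\,p_{ab}|\le\frac14$ for all coordinate values in $[0,1]$. Form $\mathrm{clip}(\frac12+c\,p_{ab})=\frac12+c\,p_{ab}$, which is affine in the monomial registers, and then by max and min a register of value $\frac12+c\max_a\min_bp_{ab}$. The number of bits depends only on the number of polynomials, their arrangement in the max-min expression, the variables and the degree, and not on the coefficients.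

**Step 2. Polynomials that locate $h$.** The function $h$ is not a polynomial, so we compute instead a quantity whose sign tells whether a number $\theta$ is well above or well below $h_{i,s}(\varepsilon,z)$. For each $(i,s)$ let
$$A_{i,s}=\{(\varepsilon,z,\theta):0<\varepsilon\le\varepsilon_1,\ \theta\ge h_{i,s}(\varepsilon,z)+\tfrac\varepsilon{2m}\},$$
$$B_{i,s}=\{(\varepsilon,z,\theta):0<\varepsilon\le\varepsilon_1,\ \theta\le h_{i,s}(\varepsilon,z)-\tfrac\varepsilon{2m}\}.$$
These sets are semialgebraic, disjoint, and closed in $(0,\varepsilon_1]\times\mathbb R^m\times\mathbb R$. By the finiteness theorem (every closed semialgebraic set is a finite union of sets given by finitely many weak polynomial inequalities; BCR §2.7) the closure of $A_{i,s}$ in $\mathbb R^{m+2}$ is a finite union $\bigcup_a\bigcap_b\{p_{ab}\ge0\}$ with polynomials $p_{ab}(\varepsilon,z,\theta)$. Put $F^A_{i,s}=\max_a\min_bp_{ab}$, and define $F^B_{i,s}$ likewise. For $\varepsilon\in(0,\varepsilon_1]$ the closure adds no points, so $F^A_{i,s}\ge0$ iff the point is in $A_{i,s}$, and $F^B_{i,s}\ge0$ iff it is in $B_{i,s}$. By disjointness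
$$F^B_{i,s}-F^A_{i,s}<0\text{ on }A_{i,s},\qquad F^B_{i,s}-F^A_{i,s}>0\text{ on }B_{i,s}.$$

**Step 3. The perturbed games.** We now write down the payoffs. Fix $\varepsilon\in(0,\varepsilon_1]$. For each $(i,s)$ take a bit $b_{i,s}$ owned by some $o(i)\in\{1,2,3\}\setminus\{i\}$, and put
$$H_{i,s}=3\varepsilon(2b_{i,s}-1)\in[-3\varepsilon,3\varepsilon],\qquad P_{i,s}=H_{i,s},\qquad y=\sigma+v(\sigma)+H.$$
$P_{i,s}$ is admissible for $i$, since $o(i)\ne i$. The entries of $y$ are polynomials in the coordinates $\sigma_j(t)$ and $b_{j,t}$. So $F^A_{i,s}(\varepsilon,y,H_{i,s})$ and $F^B_{i,s}(\varepsilon,y,H_{i,s})$ are max-min expressions of polynomials in these coordinates, of shape and degree independent of $\varepsilon$. Compute registers $R_A=\frac12+cF^A_{i,s}$ and $R_B=\frac12+cF^B_{i,s}$ with a common $c>0$, and set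
$$\Phi_{b_{i,s}}=R_B^j-R_A^j\quad\text{with }j\in\{1,2,3\}\setminus\{o(i)\}.$$
In equilibrium this equals $c\,(F^B_{i,s}-F^A_{i,s})$ at $(\varepsilon,y,H_{i,s})$. Indeed, all register computations start from copies of the coordinates $\sigma_j(t),b_{j,t}$ and are acyclic, so by induction all copies agree. (The bits $b_{i,s}$ are not registers; they are governed by (E2) with the $\Phi_{b_{i,s}}$ just defined.) The set $K$ does not depend on $\varepsilon$. Choosing $\mu$ small, the perturbation of each payoff of $G^K$ is at most $4\varepsilon$.

**Step 4. No equilibria near $Z$.** This is where Lemma 1 is contradicted. Since $w(Z)\subset\mathrm{int}\,U^*$ is compact, there are an open $V\supset Z$ in $\Sigma$ and $\varepsilon_2\in(0,\varepsilon_1]$ such that $w(\sigma)+\xi\in U^*$ for $\sigma\in V$ and $|\xi|\le3\sqrt m\,\varepsilon_2$. Let $\varepsilon\le\varepsilon_2$ and consider an equilibrium with $\sigma\in V$.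

If $H_{i,s}\ge h_{i,s}(\varepsilon,y)+\frac\varepsilon{2m}$, then $(\varepsilon,y,H_{i,s})\in A_{i,s}$, so $\Phi_{b_{i,s}}<0$. By (E2), $b_{i,s}=0$, so $H_{i,s}=-3\varepsilon<-2\varepsilon\le h_{i,s}(\varepsilon,y)$, a contradiction. If $H_{i,s}\le h_{i,s}(\varepsilon,y)-\frac\varepsilon{2m}$, then $\Phi_{b_{i,s}}>0$ and $b_{i,s}=1$, so $H_{i,s}=3\varepsilon>h_{i,s}(\varepsilon,y)$, a contradiction. Hence each entry of $H-h(\varepsilon,y)$ is smaller than $\frac\varepsilon{2m}$ in absolute value, and $|H-h(\varepsilon,y)|<\varepsilon$.

By (E1), $\sigma$ is an equilibrium w.r.t. $v(\sigma)+H$; by (2), $r(y)=\sigma$ and $d(y)=H$. Also $|H|\le3\sqrt m\,\varepsilon$, so $y=w(\sigma)+H\in U^*$. Thus $|d(y)-h(\varepsilon,y)|<\varepsilon$ with $y\in U^*$, contradicting Lemma 1. Letting $\varepsilon\to0$ with $K$ and $V$ fixed proves Theorem 1 for $n\ge3$. $\square$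

## 9. Theorem 1 for two players: piecewise linearity and a change of scale

For $n=2$ the register construction breaks at its first operations. To force a bit $y$ of player 1 the auxiliary bit must be owned by player 2, so $L$ must be admissible for player 2: it is affine in coordinates of player 1. There are no products, and no value of player 2 can be copied exactly to player 1. Approximate copies are possible (Step 6 below), but with a fixed number of bits they have a fixed error. By the remark after Lemma 1, $h(\varepsilon,\cdot)$ changes by $\varepsilon$ over distances that tend to $0$ with $\varepsilon$. So a fixed error in the arguments is too large for small $\varepsilon$, while $K$ must not change as $\varepsilon\to0$.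

Two features of two-player games help. Payoffs are linear in the opponent's strategy, so regrets are piecewise linear; and piecewise linear functions need no products. We fix one $\varepsilon_0$ and a rescaling $\sigma\mapsto x$, so that an equilibrium $\sigma$ of the game with bonus $\kappa\hat H$ corresponds to an equilibrium $x$ of the game with bonus $\hat H$ of fixed size. Then $\kappa\to0$ makes the perturbation small while all precision requirements stay fixed.

Write $v_1(\sigma)=A\sigma_2$ and $v_2(\sigma)=B\sigma_1$.

**Step 1. Triangulations.** This step describes $Z$ combinatorially. Define the *regrets* $\rho^1_s(\sigma_2)=\max_{s'}(A\sigma_2)_{s'}-(A\sigma_2)_s\ge0$, and $\rho^2_t(\sigma_1)$ likewise. Let $T_i$ be a triangulation of $\Sigma_i$ refining the best-reply subdivision, so that the regrets of the *other* player are affine on each simplex. Let $p_{i,j}$ $(j\in J_i)$ be its vertices, $\lambda_{i,j}:\Sigma_i\to[0,1]$ the barycentric coordinate functions, which are continuous and piecewise linear, and $D=\max_i|J_i|$.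

*Example.* In $G^\circ$ we have $\rho^1_T=0$ and $\rho^1_B(\sigma_2)=\sigma_2(L)$, affine on $\Sigma_2$, so the segment with vertices $L,R$ needs no refinement; the same holds for $\Sigma_1$.

A nonnegative affine function on a simplex that vanishes at a relative interior point vanishes identically. Applied to the functions $\sigma_i(s)$ and to the regrets, this shows that on each open simplex of $T_i$ the support of $\sigma_i$ and the set of zero regrets at $\sigma_i$ are constant. Now $\sigma$ is an equilibrium iff each strategy in the support of either player has zero regret. Hence $E$ is a union of products of open simplices. Being closed, it is a union of products $\tau_1\times\tau_2$ of closed simplices. Each product is connected, so $Z$ is such a union too. Let $\rho_{\min}>0$ be a lower bound for all positive regrets at vertices.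

**Step 2. Constants.** We fix them in an order that makes each depend only on the previous ones.

* $\beta>0$ such that $w(x)+\xi\in U^*$ whenever $x\in\Sigma$, $\mathrm{dist}(x,Z)\le\beta$, $|\xi|\le\beta$;
* $\eta>0$ with $\eta\le\frac1{4D}$ and $4D\eta\le\beta$;
* $\varepsilon_0\in(0,\varepsilon_1]$ with $6\varepsilon_0<\eta\rho_{\min}$ and $3\sqrt m\,\varepsilon_0\le\beta$.

Let $h_0=h(\varepsilon_0,\cdot)$; it is continuous with compact support, hence uniformly continuous. Let
$$V=\Big\{\sigma:\ \exists\,\tau_1\times\tau_2\subset Z\text{ with }\sum_{p_{i,j}\notin\tau_i}\lambda_{i,j}(\sigma_i)<\eta,\ i=1,2\Big\},$$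
where $\tau_i$ ranges over the simplices of $T_i$. This set is open, and it contains $Z$, because for $\sigma\in\tau_1\times\tau_2$ the sums are $0$.

**Step 3. The rescaling.** It divides small barycentric weights by $\kappa$ and keeps the carrier simplex. For $\kappa\in(0,1]$ and $\sigma_i\in\Sigma_i$ let $X_{i,j}=\min(\lambda_{i,j}(\sigma_i)/\kappa,\eta)$ and $M_i=\sum_jX_{i,j}\le D\eta\le\frac14$. Define $x_i\in\Sigma_i$ by
$$\lambda_{i,j}(x_i)=X_{i,j}+(\lambda_{i,j}(\sigma_i)-\kappa\eta)^+\,\frac{1-M_i}{1-\kappa M_i}.\tag{3}$$
Since $\kappa X_{i,j}=\min(\lambda_{i,j}(\sigma_i),\kappa\eta)$, we have $\sum_j(\lambda_{i,j}(\sigma_i)-\kappa\eta)^+=\sum_j(\lambda_{i,j}(\sigma_i)-\kappa X_{i,j})=1-\kappa M_i$. So the numbers in (3) are nonnegative and sum to $M_i+(1-M_i)=1$. They are positive exactly where $\lambda_{i,j}(\sigma_i)>0$. Hence $x_i$ is well defined and lies in the same open simplex as $\sigma_i$.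

*Example.* Let $\Sigma_i$ be a segment with vertices $0,1$ and $\sigma_i=t$, so the weights are $1-t,t$ and $D=2$. For $t\le\kappa\eta$ the new weight at vertex $1$ is $t/\kappa$: near vertex $0$ the map is magnification by $1/\kappa$. For $\kappa\eta\le t\le1-\kappa\eta$ it is $\eta+(t-\kappa\eta)\frac{1-2\eta}{1-2\kappa\eta}$, which maps $[\kappa\eta,1-\kappa\eta]$ affinely onto $[\eta,1-\eta]$.

Three properties follow.
$$\text{If }\lambda_{i,j}(\sigma_i)\le\kappa\eta,\text{ then }\lambda_{i,j}(x_i)=\lambda_{i,j}(\sigma_i)/\kappa\le\eta;\text{ otherwise }\lambda_{i,j}(x_i)>\eta.\tag{4}$$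
$$\lambda_{i,j}(x_i)\le\eta+\lambda_{i,j}(\sigma_i).\tag{5}$$
$$\big|\lambda_{i,j}(x_i)-[X_{i,j}+\lambda_{i,j}(\sigma_i)(1-M_i)]\big|\le3\kappa.\tag{6}$$
In (4), the second term of (3) is $0$ in the first case; in the other case $X_{i,j}=\eta$ and the second term is positive. (5) holds since $X_{i,j}\le\eta$ and $\frac{1-M_i}{1-\kappa M_i}\le1$. For (6) write $\lambda=\lambda_{i,j}(\sigma_i)$. The left side is at most
$$(1-M_i)\Big[\frac{|(\lambda-\kappa\eta)^+-\lambda|}{1-\kappa M_i}+\lambda\Big(\frac1{1-\kappa M_i}-1\Big)\Big],$$
where $|(\lambda-\kappa\eta)^+-\lambda|\le\kappa\eta\le\kappa$, $\frac1{1-\kappa M_i}\le\frac43$, and $\frac1{1-\kappa M_i}-1=\frac{\kappa M_i}{1-\kappa M_i}\le\kappa$. So it is at most $\frac43\kappa+\kappa\le3\kappa$.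

**Step 4. Two claims about the rescaling.** Claim A keeps $x$ where Lemma 1 applies. Claim B is the change of scale.

**Claim A.** *If $\sigma\in V$, then $\mathrm{dist}(x,Z)\le\beta$.*

*Proof.* Take $\tau_1\times\tau_2$ from the definition of $V$. By (5), $\sum_{p_{i,j}\notin\tau_i}\lambda_{i,j}(x_i)\le D\eta+\eta\le2D\eta<1$. Normalize the barycentric weights of $x_i$ on the vertices in $\tau_i$, and on the others: $x_i=(1-\nu_i)x_i'+\nu_ix_i''$ with $x_i'\in\tau_i$, $x_i''\in\Sigma_i$, $\nu_i\le2D\eta$. The diameter of $\Sigma_i$ is at most $\sqrt2$, so $|x_i-x_i'|\le2\sqrt2\,D\eta$. Since $(x_1',x_2')\in\tau_1\times\tau_2\subset Z$, we get $\mathrm{dist}(x,Z)\le\sqrt2\cdot2\sqrt2\,D\eta=4D\eta\le\beta$. $\square$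

**Claim B.** *If $\hat H\in[-3\varepsilon_0,3\varepsilon_0]^m$ and $\sigma$ is an equilibrium w.r.t. $v(\sigma)+\kappa\hat H$, then $x$ is an equilibrium w.r.t. $v(x)+\hat H$.*

In $G^\circ$ near $(B,R)$ one sees the reason at a glance. With $b=\sigma_2(L)\le\kappa\eta$, player 1 compares $b+\kappa\hat H_T$ with $\kappa\hat H_B$, which is the same as comparing $b/\kappa+\hat H_T$ with $\hat H_B$, and $b/\kappa=x_2(L)$.

*Proof.* By symmetry consider player 1; write $\rho_s=\rho^1_s$ and $\hat H_s=\hat H_{1,s}$. The strategies $\sigma_2,x_2$ lie in a common open simplex and $\rho_s$ is affine on it, so $\rho_s(\sigma_2)=\sum_j\lambda_{2,j}(\sigma_2)\rho_s(p_{2,j})$, and likewise at $x_2$. Let $s\in\mathrm{supp}\,x_1=\mathrm{supp}\,\sigma_1$. Since $s$ maximizes $(A\sigma_2)_s+\kappa\hat H_s$, for all $s'$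
$$\rho_s(\sigma_2)-\rho_{s'}(\sigma_2)=(A\sigma_2)_{s'}-(A\sigma_2)_s\le\kappa(\hat H_s-\hat H_{s'}).\tag{7}$$
Choose $s^*$ with $\rho_{s^*}(\sigma_2)=0$; then $\rho_{s^*}(x_2)=0$ too. By (7) with $s'=s^*$, $\rho_s(\sigma_2)\le6\kappa\varepsilon_0<\kappa\eta\rho_{\min}$. For every $j$ with $\rho_s(p_{2,j})>0$ we have $\lambda_{2,j}(\sigma_2)\rho_{\min}\le\rho_s(\sigma_2)$, hence $\lambda_{2,j}(\sigma_2)<\kappa\eta$. By (4) these weights are divided by $\kappa$, so
$$\rho_s(x_2)=\rho_s(\sigma_2)/\kappa\le\hat H_s-\hat H_{s^*}.$$
Let $s'$ be arbitrary.

* If $\lambda_{2,j}(x_2)\le\eta$ for all $j$ with $\rho_{s'}(p_{2,j})>0$, then by (4) $\rho_{s'}(x_2)=\rho_{s'}(\sigma_2)/\kappa$, and (7) gives $\rho_s(x_2)-\rho_{s'}(x_2)\le\hat H_s-\hat H_{s'}$.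
* Otherwise $\rho_{s'}(x_2)\ge\eta\rho_{\min}>6\varepsilon_0\ge\hat H_{s'}-\hat H_{s^*}$. Subtracting this from $\rho_s(x_2)\le\hat H_s-\hat H_{s^*}$ gives the same inequality.

So every $s\in\mathrm{supp}\,x_1$ maximizes $(Ax_2+\hat H_1)_s$. $\square$

**Step 5. Max-min representation.** This reduces piecewise linear functions to the operations that clip can perform.

**Claim C** (Ovchinnikov 2002). *Every continuous piecewise linear function $f$ on a polytope $Q$ is of the form $\max_a\min_b\ell_{ab}$ with finitely many affine $\ell_{ab}$.*

*Proof.* Let $\ell_1,\ell_2,\dots$ be the finitely many affine components of $f$. Regard $Q$ as full-dimensional in its affine hull. The hyperplanes on which two distinct components agree subdivide $Q$ into full-dimensional cells. On each cell any two components are comparable; in its interior distinct components differ everywhere, so by continuity $f$ equals one component there. For a cell $P$ with $f=\ell_P$ on $P$, let $g_P$ be the minimum of all components $\ell_c$ with $\ell_c\ge\ell_P$ on $P$. Then $g_P=f$ on $P$. If we show $g_P\le f$ on $Q$, then $f=\max_Pg_P$.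

Let $y\in Q$ and $x\in\mathrm{int}\,P$; if $y=x$ there is nothing to show. If $\ell_c(x)\ge f(x)=\ell_P(x)$, then $\ell_c\ge\ell_P$ on $P$: by comparability the only alternative is $\ell_c\le\ell_P$ on $P$ with equality at the interior point $x$, and then $\ell_c=\ell_P$. So it suffices to find a component with $\ell_c(x)\ge f(x)$ and $\ell_c(y)\le f(y)$.

Restrict $f$ to the segment from $x$ to $y$, parametrized by $t\in[0,1]$. It is piecewise linear, and its pieces are restrictions of components. Subtract the affine function interpolating the end values. This gives a piecewise linear $\psi$ with $\psi(0)=\psi(1)=0$, and we need an affine piece $\ell$ of $\psi$ with $\ell(0)\ge0\ge\ell(1)$. If the first piece has slope $\le0$, it will do, since it vanishes at $0$. If the last piece has slope $\le0$, it will do, since it vanishes at $1$. Otherwise $\psi>0$ just after $0$ and $\psi<0$ just before $1$. Let $t_0\in(0,1)$ be the first positive zero of $\psi$. The piece ending at $t_0$ from the left is positive before $t_0$ and vanishes at $t_0$, so it has negative slope and $\ell(0)>0>\ell(1)$. $\square$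

**Step 6. Two-player gadgets.** We collect what each player can compute. For $n=2$ the gadget gives $y:=\mathrm{clip}(L)$ for $y\in K_i$ and $L$ affine in coordinates of the *same* player $i$, the auxiliary bit being owned by the other player. Max and min come from clip as in Section 8. So player $i$ can compute exactly any fixed function $\max_a\min_b\ell_{ab}$ with $\ell_{ab}$ affine in own coordinates and values in $[0,1]$: form bits $\frac12+c\,\ell_{ab}\in[\frac14,\frac34]$ with a small $c>0$, then max and min, and then rescale by a final gadget $\mathrm{clip}((Q-\frac12)/c)$. The number of bits depends only on the function. By Claim C, every continuous piecewise linear function of own coordinates with values in $[0,1]$ can be computed.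

*Approximate copy to the other player.* For $y\in K_i$ take bits $c_1,\dots,c_\Lambda\in K_{3-i}$ with $\Phi_{c_l}=y-(l-\frac12)/\Lambda$, admissible for $3-i$, and put $\bar y=\frac1\Lambda\sum_lc_l$. By (E2), $c_l=1$ if $(l-\frac12)/\Lambda<y$ and $c_l=0$ if $(l-\frac12)/\Lambda>y$. If $y$ is none of the thresholds and exactly $l_0$ of them lie below it, then $\bar y=l_0/\Lambda$ and $|\bar y-y|\le\frac1{2\Lambda}$. If $y=(l_0-\frac12)/\Lambda$, then $\bar y\in[\frac{l_0-1}\Lambda,\frac{l_0}\Lambda]$ and again $|\bar y-y|\le\frac1{2\Lambda}$. So $\bar y\in[0,1]$ is affine in coordinates of player $3-i$ and differs from $y$ by at most $\frac1{2\Lambda}$.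

**Step 7. The perturbed games.** We now assemble the bits:

* $l_{i,j}\in K_i$, forced to equal $\lambda_{i,j}(\sigma_i)$, a piecewise linear function of own coordinates;
* $X'_{i,j}\in K_i$ with $X'_{i,j}:=\mathrm{clip}(l_{i,j}/(\kappa\eta))$, so that $X_{i,j}=\eta X'_{i,j}$;
* $b_{i,s}\in K_{3-i}$, with $\hat H_{i,s}:=3\varepsilon_0(2b_{i,s}-1)$ and $P_{i,s}:=\kappa\hat H_{i,s}$, admissible for $i$.

Let $\mathcal I$ be the index set of all these bits and $I=(X',l,b)\in[0,1]^{\mathcal I}$ the vector of their values. On $[0,1]^{\mathcal I}$ define the continuous function, *independent of $\kappa$*,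
$$\mathfrak h(I)=h_0(\hat y),\qquad\hat y=\hat x+(A\hat x_2,B\hat x_1)+\hat H,\qquad\hat x_i=\sum_j\Big[\eta X'_{i,j}+l_{i,j}\big(1-\eta\sum_{j'}X'_{i,j'}\big)\Big]p_{i,j}.$$
The bracket is the approximation of $\lambda_{i,j}(x_i)$ in (6). It is used in place of (3) because it does not involve $\kappa$.

Choose a continuous piecewise linear $k:[0,1]^{\mathcal I}\to\mathbb R^m$ with $|k_{i,s}-\mathfrak h_{i,s}|\le\frac{\varepsilon_0}{8m}$. Since $|h_0|\le2\varepsilon_0$, we have $|k_{i,s}|<3\varepsilon_0$. Choose $\Lambda$ such that changing the arguments by at most $\frac1{2\Lambda}$ each changes each $k_{i,s}$ by at most $\frac{\varepsilon_0}{8m}$. For $o\in\{1,2\}$ let $I^{(o)}\in[0,1]^{\mathcal I}$ be $I$ with the bits of player $3-o$ replaced by their approximate copies held by player $o$. All entries of $I^{(o)}$ are affine in coordinates of player $o$. With $o=3-i$, let player $o$, who owns $b_{i,s}$, compute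
$$b_{i,s}:=\tfrac12\Big(1+\frac{k_{i,s}(I^{(o)})}{3\varepsilon_0}\Big)\in(0,1).$$
That $I^{(o)}$ itself contains $b$'s or their copies is harmless: each gadget yields a valid equation at every equilibrium, and only these equations are used.

The number of bits is independent of $\kappa$, because $\kappa$ enters only through the coefficient in $\mathrm{clip}(l_{i,j}/(\kappa\eta))$ and through $P$. With $\mu$ small, the perturbation of each payoff of $G^K$ is at most $4\kappa\varepsilon_0$.

**Step 8. No equilibria near $Z$.** As for $n\ge3$, an equilibrium near $Z$ would contradict Lemma 1, now at the scale of $x$. Take an equilibrium with $\sigma\in V$, let $x$ be as in Step 3, and $y=x+v(x)+\hat H$.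

The equation for $b_{i,s}$ says $\hat H_{i,s}=k_{i,s}(I^{(o)})$. This is within $\frac{\varepsilon_0}{8m}$ of $k_{i,s}(I)$, hence within $\frac{\varepsilon_0}{4m}$ of $\mathfrak h_{i,s}(I)=h_{0,i,s}(\hat y)$. By (6) and $|p_{i,j}|\le1$, $|\hat x_i-x_i|\le3D\kappa$, so $|\hat y-y|\le6(1+\|A\|+\|B\|)D\kappa$. By uniform continuity of $h_0$, for all small $\kappa$ we have $|h_0(\hat y)-h_0(y)|\le\frac{\varepsilon_0}{8m}$. So every entry of $\hat H-h_0(y)$ is at most $\frac{3\varepsilon_0}{8m}$ in absolute value, and
$$|\hat H-h_0(y)|\le\sqrt m\cdot\frac{3\varepsilon_0}{8m}<\varepsilon_0.$$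
By (E1), $\sigma$ is an equilibrium w.r.t. $v(\sigma)+\kappa\hat H$. By Claim B, $x$ is an equilibrium w.r.t. $v(x)+\hat H$, and (2) gives $x=r(y)$ and $d(y)=\hat H$. By Claim A, $\mathrm{dist}(x,Z)\le\beta$, and $|\hat H|\le3\sqrt m\,\varepsilon_0\le\beta$, so $y=w(x)+\hat H\in U^*$. Thus $|d(y)-h_0(y)|<\varepsilon_0$ with $y\in U^*$, contradicting Lemma 1 with $\varepsilon=\varepsilon_0$.

So for all small $\kappa>0$ the perturbed game has no equilibrium in $p^{-1}(V)$. The sets $K$ and $V$ are fixed, and the distance from $G^K$ tends to $0$ as $\kappa\to0$. This proves Theorem 1 for $n=2$, and with it the conjecture. $\square$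

## 10. Proof of Theorem 2

**Step 1. (a), (b) and (d) are equivalent.** We go around the circle. (a)$\Rightarrow$(b) is fact (iii). (b)$\Rightarrow$(d) holds since each $G^K$ is equivalent to $G$. For (d)$\Rightarrow$(a), suppose the index of $C$ is $0$; then $n\ge2$, as (a) always holds for $n=1$. Theorem 1 with $Z=C$ gives $K$ and $V$ such that games arbitrarily close to $G^K$ have no equilibrium in the neighborhood $p^{-1}(V)$ of $p^{-1}(C)=C'$. So $C'$ is not essential in $G^K$.

**Step 2. (b)$\Rightarrow$(c).** We must produce a minimal set with (H) inside $C$. Hyperessential means that $C$ has (H). Order the closed subsets of $C$ with (H) by inclusion, take a nonempty chain $(S_\alpha)$, and let $S_\infty=\bigcap S_\alpha$. For equivalent $G'$ recall $S'=\varrho'^{-1}(\varrho(S))$. We have $\varrho(S_\infty)=\bigcap\varrho(S_\alpha)$: if a point lies in all $\varrho(S_\alpha)$, its preimages in the $S_\alpha$ form a chain of nonempty compact sets, whose intersection is nonempty. Hence $S_\infty'=\bigcap S_\alpha'$. By compactness every open $V\supset S_\infty'$ contains some $S'_\alpha$, and (H) for $S_\alpha$ gives the required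 $W$. So $S_\infty$ has (H). By Zorn's lemma there is a minimal element. It is minimal among all closed sets with (H), since its subsets lie in $C$. So $C$ contains a hyperstable set.

**Step 3. (c)$\Rightarrow$(b).** Property (H) passes to larger sets. If $S\subset C$ has (H), then $S'\subset C'$ for every equivalent $G'$, so every neighborhood of $C'$ is a neighborhood of $S'$. Hence $C$ has (H), that is, $C$ is hyperessential.

**Step 4. Sets with (H) meet a component of nonzero index.** This extends the conclusion from single components to arbitrary closed sets of equilibria. Suppose a closed set $S$ of equilibria meets no component of nonzero index, so $S\subset Z$, where $Z$ is the union of all index-$0$ components. If $S=\emptyset$, it fails (H) with $V=\emptyset$, since every game has an equilibrium. Otherwise take $K$ and $V$ from Theorem 1. By the claim of Section 3, applied to each component in $Z$, we have in $G^K$ that $S'\subset Z'=p^{-1}(Z)\subset p^{-1}(V)$. Games arbitrarily close to $G^K$ have no equilibrium in $p^{-1}(V)$, so $S$ fails (H).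

**Step 5. The path.** We turn "arbitrarily close" into a path. Let $Z\ne\emptyset$ and let $K,V$ be as in Theorem 1. Let $V_0\subset V$ be a compact semialgebraic neighborhood of $Z$, for example $\{\sigma\in\Sigma:\mathrm{dist}(\sigma,Z)\le\delta\}$ with small $\delta>0$. The set $\mathcal M$ of payoffs on the strategy sets of $G^K$ with no equilibrium in $p^{-1}(V_0)$ is semialgebraic by Tarski–Seidenberg, and $G^K\in\overline{\mathcal M}$ by Theorem 1. The curve selection lemma (a point in the closure of a semialgebraic set is the starting point of a continuous semialgebraic path that otherwise runs in the set; BCR §2.5) gives a continuous semialgebraic $\gamma:[0,1]\to\Gamma(G^K)$ with $\gamma(0)=G^K$ and $\gamma((0,1])\subset\mathcal M$. $\square$
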